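# Closed four-manifolds with $2$-positive Ricci curvature and arbitrarily large fill radius

## Three theorems on $\lambda_1+\lambda_2$ and fill radius

Throughout, $\lambda_1\le\lambda_2\le\dots\le\lambda_n$ are the eigenvalues of the Ricci curvature at a point of a Riemannian $n$-manifold. The fill radius is defined right after the statements.

**Theorem 1.** Let $m\ge 2$. For all $\alpha>0$ and $c>0$ there are a metric on $T^2\times S^m$ with $\lambda_1+\lambda_2>\alpha$ everywhere and a smooth closed curve $\Gamma$ that bounds a disk and has $\operatorname{fillrad}(\Gamma)>c$.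

**Theorem 2.** Let $m\ge2$. There are a metric on $\mathbb R^2\times S^m$, invariant under all translations of $\mathbb R^2$, and a constant $c_0>0$ with $\lambda_1+\lambda_2\ge c_0$ everywhere.

**Theorem 3.** Let $n\ge2$ and $1\le k\le n$. A fill radius bound depending only on $n,k,\alpha$ for connected closed $n$-manifolds with $k$-positive Ricci curvature bounded below by $\alpha>0$ exists if and only if $k=1$ or $n\le 3$.

**Definition ($k$-positive Ricci curvature).** A Riemannian manifold has $k$-positive Ricci curvature if $\lambda_1+\dots+\lambda_k>0$ at each point. The $k$-positive Ricci curvature is bounded below by $\alpha$ if $\lambda_1+\dots+\lambda_k>\alpha$ at every point.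

For $k=1$ this is positive Ricci curvature, and for $k=n$ it is positive scalar curvature. For instance, on $S^1\times S^3$ with a product metric and the unit sphere, the eigenvalues are $0,2,2,2$. The metric is $2$-positive ($\lambda_1+\lambda_2=2$) but not $1$-positive. On $T^2\times S^2$ with a flat torus and the unit sphere, they are $0,0,1,1$. This is $3$-positive, and it just fails to be $2$-positive, since $\lambda_1+\lambda_2=0$.

**Definition (fill radius, in the sense of Gromov–Lawson).** Let $\Gamma$ be a smooth closed curve in $M$ that bounds a disk: there is a continuous map $D^2\to M$ whose restriction to $\partial D^2$ is $\Gamma$. Let $N_r(\Gamma)$ be the open $r$-neighborhood of $\Gamma$. Then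
$$\operatorname{fillrad}(\Gamma\subset M)=\sup\{r>0:\ \Gamma\text{ does not bound a disk in }N_r(\Gamma)\},\qquad \sup\emptyset=0 .$$
The manifold satisfies the fill radius bound $c$ if $\operatorname{fillrad}(\Gamma\subset M)\le c$ for every such $\Gamma$.

A curve that bounds a disk in $N_r(\Gamma)$ bounds one in every larger neighborhood. So as soon as $\Gamma$ does not bound a disk in $N_r(\Gamma)$, we know $\operatorname{fillrad}(\Gamma)\ge r$.

*Example.* Let $\Gamma$ be the circle $|s|=R$ in flat $\mathbb R^2$. For $r\le R$ the set $N_r(\Gamma)$ misses the origin, around which $\Gamma$ winds once, so $\Gamma$ bounds no disk there. For $r>R$ the closed disk lies in $N_r(\Gamma)$. Hence $\operatorname{fillrad}(\Gamma)=R$.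

*Example.* Let $M=(\mathbb R/L\mathbb Z)\times S^3$ with the unit sphere. A curve $\Gamma$ that bounds a disk lifts to a closed curve in $\mathbb R\times S^3$, and the lift projects onto a compact interval $I$ of $\mathbb R$. The set $I\times S^3$ is simply connected, so the lift bounds a disk in it. For $t\in I$ there is a point of the lift at height $t$, and every $(t,q)$ is within $\pi$ of it. So in $M$ the curve $\Gamma$ bounds a disk in $N_r(\Gamma)$ for each $r>\pi$, and $\operatorname{fillrad}(\Gamma)\le\pi$ for every $L$.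

Every closed manifold satisfies some fill radius bound, for example its diameter plus one. The interesting question is whether the bound can be read off from the curvature alone. A theorem of Schoen–Yau and Gromov–Lawson says this: there is a constant depending only on $\alpha>0$ that is a fill radius bound for every closed three-manifold with scalar curvature bounded below by $\alpha$. The paper "Manifolds With $k$-Positive Ricci Curvature" states the following.

**Conjecture 2 (of that paper).** For every $\alpha>0$ there is a constant $c(\alpha)$, depending only on $\alpha$, such that every closed four-manifold whose $2$-positive Ricci curvature is bounded below by $\alpha$ satisfies the fill radius bound $c(\alpha)$.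

Theorem 1 with $m=2$ says that this is false, for every $\alpha>0$. The example $S^1\times S^3$ fits the conjecture. The product $T_L^2\times S^2$ has long circles of large fill radius, but only $\lambda_1+\lambda_2=0$. So we want to push the product metric on $T^2\times S^2$ across the borderline, and to do so *uniformly as the torus grows*. Translation invariance gives this uniformity, and so everything reduces to Theorem 2.

## From a translation-invariant metric to a large circle

**Proof of Theorem 1 from Theorem 2.**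

**Rescaling.** Multiplying a metric by $t^2$ divides the Ricci eigenvalues by $t^2$. Taking $t$ small, we obtain from Theorem 2 a translation-invariant metric $g$ on $\mathbb R^2\times S^m$ with $\lambda_1+\lambda_2>\alpha$.

**The projection is Lipschitz.** Let $s\in\mathbb R^2$ be the first coordinate. The ratio $|ds(v)|_{\rm eucl}/|v|_g$ is bounded on nonzero tangent vectors over $\{0\}\times S^m$ by compactness, hence everywhere by invariance: $|ds(v)|_{\rm eucl}\le C_0|v|_g$ for all $v$.

**The curve.** Choose $r>c$, then $R>C_0r$, then $L>4R$. Let $M=(\mathbb R/L\mathbb Z)^2\times S^m$ with the induced metric, which still has $\lambda_1+\lambda_2>\alpha$. Let $\pi:M\to T_L=(\mathbb R/L\mathbb Z)^2$ be the projection, and let $\Gamma=\{|s|=R\}\times\{p_0\}$. It bounds the disk $\{|s|\le R\}\times\{p_0\}$.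

**No disk in $N_r(\Gamma)$.** Each point of $N_r(\Gamma)$ is joined to $\Gamma$ by a path of length $<r$, whose projection has flat length $<C_0r<R$. Lift the projected path so that its end on $\pi(\Gamma)$ becomes a point of $\{|s|=R\}$. The other end is then at distance $<R$ from a point of norm $R$, so its norm lies in $(0,2R)$. Hence $\pi(N_r(\Gamma))$ lies in the image of $\{0<|s|<2R\}$. Since $4R<L$, the disk $\{|s|<2R\}$ embeds in $T_L$, so this image is an honest punctured disk. If $f:D^2\to N_r(\Gamma)$ had boundary $\Gamma$, then $\pi\circ f$ would contract the circle $|s|=R$ in the punctured disk, whose fundamental group $\mathbb Z$ it generates. This is impossible, so $\operatorname{fillrad}(\Gamma)\ge r>c$. $\square$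

**Proof of Theorem 3 from Theorem 1.**

* $k=1$: if $\mathrm{Ric}>\alpha$, Myers' theorem gives $\operatorname{diam}M\le D=\pi\sqrt{(n-1)/\alpha}$. For $r>D$ we have $N_r(\Gamma)=M$, so $\operatorname{fillrad}(\Gamma)\le D$.
* $n=2$, $k=2$: both Ricci eigenvalues equal the Gauss curvature, which is therefore $>\alpha/2$, and Myers' theorem applies again.
* $n=3$, $k=2,3$: for $k=3$ the scalar curvature is $>\alpha$. For $k=2$ we have $\lambda_3\ge\lambda_2\ge\frac12(\lambda_1+\lambda_2)>\alpha/2$, so the scalar curvature is $>\frac32\alpha$. The quoted theorem of Schoen–Yau and Gromov–Lawson gives the bound.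
* $n\ge4$, $k\ge2$: if $\lambda_1+\lambda_2>\alpha>0$, then $\lambda_2>0$, hence $\lambda_1+\dots+\lambda_k\ge\lambda_1+\lambda_2>\alpha$. So the metrics of Theorem 1 on $T^2\times S^{n-2}$ have $k$-positive Ricci curvature bounded below by $\alpha$ and unbounded fill radius. No bound exists. $\square$

The rest of the notes proves Theorem 2.

## Ricci curvature of translation-invariant metrics on $\mathbb R^2\times S^m$

**Conventions.** Indices $i,j,k,l\in\{1,2\}$ are summed when repeated, and so is a repeated index $e$, which runs over a local orthonormal frame of $S^m$. $h$ is the round metric of the unit sphere $S^m$, and vectors and 1-forms on $S^m$ are identified via $h$ when convenient. $\Delta=\operatorname{div}\nabla$. On 2-forms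
$$\langle\alpha\wedge\beta,\gamma\wedge\tau\rangle=\langle\alpha,\gamma\rangle\langle\beta,\tau\rangle-\langle\alpha,\tau\rangle\langle\beta,\gamma\rangle,\quad\text{so}\quad \langle\omega,\alpha\wedge\beta\rangle=\omega(\alpha^\sharp,\beta^\sharp).$$
$d^*$ is the $L^2$-adjoint of $d$; on 2-forms $(d^*\omega)(Y)=-\sum_e(\nabla_e\omega)(e,Y)$. The curvature tensor $\mathrm{Rm}$ has the sign for which $\langle \mathrm{Rm}(Y,X)X,Y\rangle$ is the sectional curvature of orthonormal $X,Y$.

**Facts on Killing fields.** If $K$ is Killing, $\nabla K$ is skew, so $dK^\flat(X,Y)=2\langle\nabla_XK,Y\rangle$. Also $\nabla^2_{X,Y}K=-\mathrm{Rm}(K,X)Y$, whose trace is $\nabla^*\nabla K=\mathrm{Ric}(K)$. Together,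
$$\mathrm{Ric}(K,\cdot)=\tfrac12\,d^*dK^\flat. \tag{1}$$

**The family.** Let $H$ be a smooth function on $S^m$ with values in the positive definite symmetric $2\times2$ matrices, let $a^1,a^2$ be 1-forms on $S^m$, and let $\varepsilon\in\mathbb R$. On $\mathbb R^2\times S^m$ put
$$g=h+H_{ij}\theta^i\theta^j,\qquad \theta^i=ds^i+\varepsilon a^i,\qquad F^i=da^i,\qquad w=\sqrt{\det H}.$$
The inverse of $H$ is $(H^{ij})$. The fields $K_i=\partial_{s^i}$ are Killing and span the *vertical* planes. For $X\in TS^m$ its horizontal lift is $\tilde X=X-\varepsilon a^i(X)K_i$, so $\theta^i(\tilde X)=0$. The volume element is $w\,dvol_h\,ds^1ds^2$. On 1-forms, $\langle\theta^i,\theta^j\rangle=H^{ij}$, and forms from $S^m$ are orthogonal to the $\theta^i$ and keep their $h$-inner product.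

**Lemma 4.** With the divergence, gradient and $d^*$ of $(S^m,h)$:

(a) $\mathrm{Ric}(K_i,\tilde X)=\dfrac{\varepsilon}{2w}\,\big(d^*(wH_{ij}F^j)\big)(X)$.

(b) $\mathrm{Ric}(K_i,K_l)H^{lk}=-\tfrac12w^{-1}\operatorname{div}(wH^{lk}\nabla H_{il})+\tfrac12\varepsilon^2\langle H_{ij}F^j,F^k\rangle$.

(c) The trace of $\mathrm{Ric}$ over the vertical plane is $\operatorname{tr}_{vert}\mathrm{Ric}=-w^{-1}\Delta w+\tfrac12\varepsilon^2H_{ij}\langle F^i,F^j\rangle$.

(d) If $\varepsilon=0$ and $H=G$ with $\det G=1$, $U=G^{-1}$, then for $X,Y$ tangent to the slices $\{s\}\times S^m$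
$$\mathrm{Ric}(X,Y)=S(X,Y):=(m-1)h(X,Y)-\tfrac14\operatorname{tr}(U\,\partial_XG\,U\,\partial_YG).\tag{2}$$

**Proof of (a), (b), (c): testing (1) against invariant 1-forms.** We have $K_i^\flat=H_{ij}\theta^j$ and
$$dK_i^\flat=dH_{ij}\wedge\theta^j+\varepsilon H_{ij}F^j .$$
By translation invariance $d^*dK_i^\flat=\eta_j\theta^j+\eta_h$ with functions $\eta_j$ and a 1-form $\eta_h$ on $S^m$ (for each fixed $i$). We compute these on the compact quotient $(\mathbb R/\mathbb Z)^2\times S^m$.

Pair with a 1-form $\phi$ on $S^m$. Since $dH_{ij}\wedge\theta^j\perp d\phi$, we get $\int\langle\eta_h,\phi\rangle w=\int\langle\varepsilon H_{ij}F^j,d\phi\rangle w$, so $w\,\eta_h=\varepsilon\,d^*(wH_{ij}F^j)$. By (1), $\mathrm{Ric}(K_i,\tilde X)=\frac12\eta_h(X)$, which is (a).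

Pair with $u_k\theta^k$, $u_k\in C^\infty(S^m)$, where $d(u_k\theta^k)=du_k\wedge\theta^k+\varepsilon u_kF^k$. The mixed terms vanish, so
$$\int\eta_jH^{jk}u_kw=\int\big(\langle\nabla H_{ij},\nabla u_k\rangle H^{jk}+\varepsilon^2\langle H_{ij}F^j,F^k\rangle u_k\big)w .$$
Integrate by parts on the right and use that the $u_k$ are arbitrary and that $\mathrm{Ric}(K_i,K_l)=\frac12\eta_l$. This is (b). For (c) set $k=i$ and sum: $H^{li}\nabla H_{il}=\nabla\log\det H=2w^{-1}\nabla w$, so the first term of (b) becomes $-\frac12w^{-1}\operatorname{div}(2\nabla w)$.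

**Proof of (d): Jacobi fields.** The slice over $s_0$ is the fixed set of the isometry $s\mapsto2s_0-s$, hence totally geodesic. Let $\gamma$ be a unit speed geodesic of the slice, $X=\gamma'$, and let primes be derivatives along $\gamma$. The $K_i$ are Jacobi fields along $\gamma$.

First, $\nabla_XK_i$ is vertical: for $Y$ tangent to the slice, extended tangentially, $\langle\nabla_XK_i,Y\rangle=-\langle K_i,\nabla_XY\rangle=0$. Next, $\langle\nabla_XK_i,K_j\rangle=-\langle X,\nabla_{K_j}K_i\rangle$ is symmetric in $i,j$ because $[K_i,K_j]=0$. Since $\langle \nabla_XK_i,K_j\rangle+\langle K_i,\nabla_XK_j\rangle=G_{ij}'$, it equals $\frac12G'_{ij}$. Thus $K_i'=\frac12(G'U)_i{}^{k}K_k$ and $\langle K_i',K_j'\rangle=\frac14(G'UG')_{ij}$.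

Differentiate $G_{ij}=\langle K_i,K_j\rangle$ twice and use the Jacobi equation $K_i''=-\mathrm{Rm}(K_i,X)X$:
$$G_{ij}''=-2\langle \mathrm{Rm}(K_i,X)X,K_j\rangle+\tfrac12(G'UG')_{ij},$$
that is, $\langle \mathrm{Rm}(K_i,X)X,K_j\rangle=\tfrac14(G'UG')_{ij}-\tfrac12G''_{ij}$. Since $\det G=1$, $\operatorname{tr}(UG')=0$. Differentiating this with $U'=-UG'U$ gives $\operatorname{tr}(UG'')=\operatorname{tr}(UG'UG')$. So the vertical directions contribute $U^{ij}\langle \mathrm{Rm}(K_i,X)X,K_j\rangle=-\frac14\operatorname{tr}(UG'UG')$ to $\mathrm{Ric}(X,X)$. The slice directions contribute $\mathrm{Ric}_h(X,X)=m-1$, because the slice is totally geodesic. Two symmetric bilinear forms that agree on unit vectors are equal. $\square$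

**The first attempt: only vary $H$.** For any 2-plane $P$ we have $\lambda_1+\lambda_2\le\operatorname{tr}_P\mathrm{Ric}$. Indeed, in an eigenbasis the trace is $\sum\lambda_\nu p_\nu$ with $0\le p_\nu\le1$ and $\sum p_\nu=2$. Take $\varepsilon=0$. By Lemma 4(c), $\int_{S^m}w\operatorname{tr}_{vert}\mathrm{Ric}=-\int\Delta w=0$. So $\int w(\lambda_1+\lambda_2)\le0$, and no choice of $H$ alone makes $\lambda_1+\lambda_2$ positive.

Switching on the forms $a^i$ helps the vertical trace: now $\int w\operatorname{tr}_{vert}\mathrm{Ric}=\frac{\varepsilon^2}2\int wH_{ij}\langle F^i,F^j\rangle>0$ unless $F=0$. But by Lemma 4(a) this also creates mixed Ricci terms of order $\varepsilon$. They tilt the plane of the two lowest eigenvectors away from the vertical by an angle of order $\varepsilon$, and the tilt lowers $\lambda_1+\lambda_2$ by an amount of order $\varepsilon^2$, the same order as the gain. We must compute both.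

## The sum $\lambda_1+\lambda_2$ to second order in $\varepsilon$

From now on
$$H=e^{\varepsilon^2\varphi}G,\qquad \det G=1,\qquad U=G^{-1},\qquad \Phi_i=G_{ij}F^j,$$
with $\varphi\in C^\infty(S^m)$; call the metric $g_\varepsilon$. Then $w=e^{\varepsilon^2\varphi}$, and Lemma 4 gives
$$\mathrm{Ric}(K_i,\tilde X)=\tfrac\varepsilon2(d^*\Phi_i)(X)+O(\varepsilon^3),\qquad \operatorname{tr}_{vert}\mathrm{Ric}=\varepsilon^2\big(-\Delta\varphi+\tfrac12\langle\Phi_i,F^i\rangle\big)+O(\varepsilon^4).\tag{3}$$
At $\varepsilon=0$ the horizontal block is $S$ from (2), the mixed block is zero, and the vertical block is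
$$\mathrm{Ric}_{g_0}(K_i,K_l)U^{lk}=\mathcal R_i{}^k:=-\tfrac12\operatorname{div}\big((\nabla G)U\big)_i{}^k. \tag{4}$$
Put $W=U\mathcal R$, i.e. $W^{ij}=U^{ik}\mathrm{Ric}_{g_0}(K_k,K_l)U^{lj}$, a symmetric matrix. For $\zeta_1,\zeta_2\in T_pS^m$ define
$$Q(\zeta)=U^{ij}(d^*\Phi_i)(\zeta_j)+U^{ij}S(\zeta_i,\zeta_j)-W^{ij}h(\zeta_i,\zeta_j).\tag{5}$$

**The frame.** Let $E_a=E_a^iK_i$, $a=1,2$, with $(E_a^i)=U^{1/2}$, so $\sum_aE_a^iE_a^j=U^{ij}$. Let $(X_b)$ be an $h$-orthonormal frame of $T_pS^m$. Then $e^{-\varepsilon^2\varphi/2}E_a,\ \tilde X_b$ is $g_\varepsilon$-orthonormal, and in it Ric is a symmetric matrix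
$$\mathcal M_\varepsilon=\begin{pmatrix}T_\varepsilon&M_\varepsilon\\M_\varepsilon^T&X_\varepsilon\end{pmatrix},\qquad M_\varepsilon=\varepsilon M_1+O(\varepsilon^2).$$
By translation invariance it is a smooth function on $[-1,1]\times\mathcal O$, where $\mathcal O$ is the compact bundle of $h$-orthonormal frames of $S^m$. All remainders in $\varepsilon$ below are Taylor remainders of smooth functions on $[-\varepsilon_0,\varepsilon_0]\times\mathcal O$, hence uniform.

**Lemma 5.** Suppose that $\|T_0\|\le\frac18$ and $X_0\ge\frac12I$ everywhere.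

(a) The quadratic part of $Q$ is at least $\frac38U^{ij}h(\zeta_i,\zeta_j)$, $\min_\zeta Q$ is a smooth function on $S^m$, and with
$$\Psi:=\tfrac12\langle\Phi_i,F^i\rangle+\min_\zeta Q(\zeta)$$
we have $\lambda_1+\lambda_2\ge\varepsilon^2(\Psi-\Delta\varphi)-C\varepsilon^3$ for all small $\varepsilon>0$, with $C$ independent of $\varepsilon$ and the point.

(b) For fixed smooth vector fields $\zeta_1,\zeta_2$ on $S^m$, $\lambda_1+\lambda_2\le\varepsilon^2\big(\tfrac12\langle\Phi_i,F^i\rangle+Q(\zeta)-\Delta\varphi\big)+C\varepsilon^3$ for all small $\varepsilon>0$.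

**Step 1: the trace of Ricci over a slightly tilted plane.** Let $Z_\varepsilon$ be a linear map from the vertical to the horizontal space (in the frame), smooth on $[-\varepsilon_0,\varepsilon_0]\times\mathcal O$, with $Z_\varepsilon=\varepsilon Z+O(\varepsilon^2)$. With $J=\binom I{Z_\varepsilon}$, the orthogonal projection onto its graph is $J(J^TJ)^{-1}J^T$, so the trace of $\mathcal M_\varepsilon$ over the graph is
$$\operatorname{tr}\big[(I+Z_\varepsilon^TZ_\varepsilon)^{-1}(T_\varepsilon+M_\varepsilon Z_\varepsilon+Z_\varepsilon^TM_\varepsilon^T+Z_\varepsilon^TX_\varepsilon Z_\varepsilon)\big]$$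
$$=\operatorname{tr}T_\varepsilon+\varepsilon^2\big[2\operatorname{tr}(M_1Z)+\operatorname{tr}(Z^TX_0Z)-\operatorname{tr}(Z^TZT_0)\big]+O(\varepsilon^3).$$
Since $(E_a^i)$ is invertible, the image under $Z$ of the $a$-th vertical basis vector is $E_a^i\zeta_i$ for unique $\zeta_1,\zeta_2\in T_pS^m$. We compute the three terms.

* By (3), $M_1$ has entries $\frac12E_a^i(d^*\Phi_i)(X_b)$, so $2\operatorname{tr}(M_1Z)=\sum_aE_a^iE_a^j(d^*\Phi_i)(\zeta_j)=U^{ij}(d^*\Phi_i)(\zeta_j)$.
* By (2), $\operatorname{tr}(Z^TX_0Z)=\sum_aS(E_a^i\zeta_i,E_a^j\zeta_j)=U^{ij}S(\zeta_i,\zeta_j)$.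
* $(Z^TZ)_{ab}=E_a^iE_b^jh(\zeta_i,\zeta_j)$ and $(T_0)_{ba}=E_b^kE_a^l\mathrm{Ric}_{g_0}(K_k,K_l)$, so $\operatorname{tr}(Z^TZT_0)=U^{il}U^{jk}\mathrm{Ric}_{g_0}(K_k,K_l)h(\zeta_i,\zeta_j)=W^{ij}h(\zeta_i,\zeta_j)$.

So the bracket is $Q(\zeta)$. With (3) for $\operatorname{tr}T_\varepsilon$, the trace over the graph is
$$\varepsilon^2\big(\tfrac12\langle\Phi_i,F^i\rangle-\Delta\varphi+Q(\zeta)\big)+O(\varepsilon^3).\tag{6}$$
For (b), apply this to $Z_\varepsilon=\varepsilon Z$ with the given $\zeta_i$, and recall that $\lambda_1+\lambda_2\le\operatorname{tr}_P\mathrm{Ric}$ for every plane $P$.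

**Step 2: $Q$ has a minimum.** Its quadratic part is $\operatorname{tr}(Z^TX_0Z)-\operatorname{tr}(Z^TZT_0)\ge(\frac12-\frac18)|Z|^2$, and $|Z|^2=\sum_a|E_a^i\zeta_i|^2=U^{ij}h(\zeta_i,\zeta_j)$. So $Q$ is a positive definite quadratic polynomial with smooth coefficients, and its minimum, given by completing the square, is smooth in $p$.

**Step 3: the plane of the two lowest eigenvectors is a tilted plane as in Step 1.** $\mathcal M_0$ is block diagonal with two eigenvalues in $[-\frac18,\frac18]$ and the rest in $[\frac12,\infty)$. For small $\varepsilon$, uniformly on $\mathcal O$, eigenvalues move by less than $\frac1{16}$, so exactly two lie in $(-\frac14,\frac14)$ and the others are $>\frac14$. Hence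
$$P_\varepsilon=\frac1{2\pi i}\oint_{|\zeta|=1/4}(\zeta-\mathcal M_\varepsilon)^{-1}d\zeta$$
is the orthogonal projection onto the span of the two lowest eigenvectors. It is smooth in $\varepsilon$ and the frame, and $P_0$ is the projection to the vertical plane. For small $\varepsilon$ the block $(P_\varepsilon)_{11}$ is near $I$, hence invertible. The first two columns of $P_\varepsilon$ then span its two-dimensional range, which is therefore the graph of $Z_\varepsilon=(P_\varepsilon)_{21}(P_\varepsilon)_{11}^{-1}$. This is smooth and $Z_0=0$, so $Z_\varepsilon=\varepsilon Z+O(\varepsilon^2)$. The trace over this plane is $\lambda_1+\lambda_2$. By (6) it equals $\varepsilon^2(\frac12\langle\Phi_i,F^i\rangle-\Delta\varphi+Q(\zeta))+O(\varepsilon^3)$ for some $\zeta$ at each point, and $Q(\zeta)\ge\min Q$. $\square$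

**Corollary 6.** If, under the hypothesis of Lemma 5, $\int_{S^m}\Psi\,dvol_h>0$, then for suitable $\varphi$ and $\varepsilon$ the metric $g_\varepsilon$ has $\lambda_1+\lambda_2\ge c_0$ for some constant $c_0>0$.

**Proof.** $\Psi$, $T_0$ and $X_0$ do not depend on $\varphi$. Let $\bar\Psi>0$ be the mean of $\Psi$ and solve $\Delta\varphi=\Psi-\bar\Psi$ on $S^m$. Lemma 5(a) gives $\lambda_1+\lambda_2\ge\varepsilon^2\bar\Psi-C\varepsilon^3$, which is a positive constant for a small fixed $\varepsilon>0$. $\square$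

The whole problem is now one integral on the round sphere: find $G$ and $a^1,a^2$ with $\int\Psi>0$.

## Constant $G$ and the spectral gap of the sphere

The obvious choice is $G=I$, with freedom in the $a^i$. Then $T_0=0$, $X_0=(m-1)I$, $W=0$, $\Phi_i=F^i$, and
$$Q(\zeta)=\sum_i\big[(d^*F^i)(\zeta_i)+(m-1)|\zeta_i|^2\big],\qquad \Psi=\sum_i\Big(\tfrac12|F^i|^2-\tfrac1{4(m-1)}|d^*F^i|^2\Big).$$

*The case $m=2$ by hand.* Write $F^i=f_i\,dvol_h$; exactness of $F^i$ means $\int f_i=0$. Then $|d^*F^i|=|\nabla f_i|$ and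
$$\int\Psi=\sum_i\int\big(\tfrac12f_i^2-\tfrac14|\nabla f_i|^2\big)\le0,$$
because the first nonzero eigenvalue of $S^2$ is $2$. Equality holds exactly when the $f_i$ are linear functions. For instance, for the rotation field $\kappa=-y\partial_x+x\partial_y$ we have $d\kappa^\flat=2\,dx\wedge dy=2z\,dvol_h$.

*All $m\ge2$.* Replacing $a^i$ by $a^i+df^i$ does not change $F^i$, so by the Hodge decomposition we may take $d^*a^i=0$. Using $\zeta_i=-a^i$ as a trial in $\min Q$,
$$\int\Psi\le\sum_i\int\big(\tfrac12|F^i|^2-|F^i|^2+(m-1)|a^i|^2\big)=\sum_i\int\big(-\tfrac12|da^i|^2+(m-1)|a^i|^2\big)\le0 .$$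
The last inequality is as follows. For $a$ with $d^*a=0$ the Bochner formula gives $\int|da|^2=\int|\nabla a|^2+(m-1)|a|^2$. Splitting $\nabla a$ into its skew and symmetric parts gives $|\nabla a|^2=\frac12|da|^2+\frac14|L_{a^\sharp}h|^2$. Hence $\int|da|^2\ge2(m-1)\int|a|^2$, with equality exactly for Killing fields.

So with $G=I$ the $\varepsilon^2$-coefficient has nonpositive integral for every choice of $a^i$ and $\varphi$, and by Lemma 5(b) a bound $\lambda_1+\lambda_2\ge c\,\varepsilon^2$ with $c>0$ for all small $\varepsilon>0$ is impossible. This is where the approach stops. It stops at equality, though: for $a^i=-\kappa_i$ with Killing $\kappa_i$ we have $d^*F^i=-2(m-1)\kappa_i$, the minimum of $Q$ is at $\zeta=\kappa$, and $\int\Psi=\sum_i\int(\frac12|d\kappa_i|^2-(m-1)|\kappa_i|^2)=0$. We start from this exact balance and let $G$ vary, by a second small parameter $\delta$.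

## Perturbing $G$ from Killing fields: the bound for $\int\Psi$

**The data.** Let $\kappa_1,\kappa_2$ be Killing fields of $(S^m,h)$, to be chosen later. Write $B_iu=\kappa_iu$ and $c_{ij}=\langle\kappa_i,\kappa_j\rangle$. Let $\sigma$ be a smooth function with values in the trace-free symmetric $2\times2$ matrices. Then $\sigma^2=\tau I$ with $\tau=-\det\sigma\ge0$. For $\delta>0$ put
$$\varrho=\sqrt{1+\delta^2\tau},\qquad U=\varrho I+\delta\sigma,\qquad G=\varrho I-\delta\sigma,\qquad a^i=-U^{ik}\kappa_k .$$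
Then $GU=(\varrho^2-\delta^2\tau)I=I$ and $\det U=\det G=\varrho^2-\delta^2\tau=1$. Both matrices are positive definite, since $\varrho>\delta\sqrt\tau$. Moreover
$$F^i=-d(U^{ik}\kappa_k)=-U^{ik}d\kappa_k-dU^{ik}\wedge\kappa_k,\qquad \Phi_i=-d\kappa_i-G_{ij}\,dU^{jk}\wedge\kappa_k.\tag{7}$$

*Why $a^i=-U^{ik}\kappa_k$.* For $X$ tangent to the slices $\{s\}\times S^m$ we have $g_\varepsilon(K_i,X)=\varepsilon H_{ij}a^j(X)=-\varepsilon e^{\varepsilon^2\varphi}h(\kappa_i,X)$ and $g_\varepsilon(\varepsilon\kappa_i,X)=\varepsilon h(\kappa_i,X)+O(\varepsilon^3)$. So the vectors $K_i+\varepsilon\kappa_i$ are normal to the slices up to $O(\varepsilon^3)$: the trial $\zeta=\kappa$ is, to first order, the normal plane of the slices.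

As $\delta\to0$, (4) and (2) give $T_0\to0$ and $X_0\to(m-1)I\ge I$ uniformly. So Lemma 5 applies for small $\delta$; write $\Psi_\delta$ for its $\Psi$. Below, $O(\delta^p)$ denotes Taylor remainders of functions and tensors smooth in $\delta$ and the point of $S^m$; they are uniform, together with derivatives along $S^m$.

**Proposition 7.** If $B_k\sigma_{ik}=0$ for $i=1,2$, then for small $\delta$, with $C$ independent of $\delta$,
$$\int_{S^m}\Psi_\delta\ \ge\ \delta^2\int_{S^m}e_\sigma-C\delta^3,\qquad e_\sigma=\tfrac12(B_l\sigma_{ik})(B_k\sigma_{il})-\tfrac14\sum_k\operatorname{tr}\big((B_k\sigma)^2\big).$$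

**Step 1: $\kappa$ is almost the minimizer, $\min Q\ge Q(\kappa)-C\delta^4$.** Write $Q(\kappa+\xi)=Q(\kappa)+\sum_j\langle\ell_j,\xi_j\rangle+q(\xi)$ with $q$ the quadratic part and
$$\ell_j=U^{ij}d^*\Phi_i+2U^{ij}S(\kappa_i,\cdot)-2W^{ij}\kappa_i .$$
We show $\ell_j=O(\delta^2)$. The expansions are
$$U=I+\delta\sigma+O(\delta^2),\quad G=I-\delta\sigma+O(\delta^2),\quad S=(m-1)h+O(\delta^2),\quad W=\tfrac12\delta\Delta\sigma+O(\delta^2),$$
$$\Phi_i=-d\kappa_i-\delta\,d\sigma_{ik}\wedge\kappa_k+O(\delta^2).$$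
For $W$, note that $\mathcal R=-\frac12\operatorname{div}((\nabla G)U)=\frac12\delta\Delta\sigma+O(\delta^2)$.

We need $d^*$ of a wedge. For vector fields $\alpha,\beta$, insert $(\alpha^\flat\wedge\beta^\flat)(e,Y)=\alpha^\flat(e)\beta^\flat(Y)-\alpha^\flat(Y)\beta^\flat(e)$ in the formula for $d^*$:
$$d^*(\alpha^\flat\wedge\beta^\flat)=-(\operatorname{div}\alpha)\beta^\flat-(\nabla_\alpha\beta)^\flat+(\nabla_\beta\alpha)^\flat+(\operatorname{div}\beta)\alpha^\flat=-(\operatorname{div}\alpha)\beta^\flat+(\operatorname{div}\beta)\alpha^\flat-[\alpha,\beta]^\flat .$$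
For a Killing field $\kappa$, $\operatorname{div}\kappa=0$, and since its flow preserves $h$, $[\nabla u,\kappa]=-\nabla(\kappa u)$. So $d^*(du\wedge\kappa)=-\Delta u\,\kappa+d(\kappa u)$. Also $d^*d\kappa_i=2\,\mathrm{Ric}_h(\kappa_i)=2(m-1)\kappa_i$ by (1). Hence
$$d^*\Phi_i=-2(m-1)\kappa_i+\delta\,\Delta\sigma_{ik}\,\kappa_k-\delta\,d(B_k\sigma_{ik})+O(\delta^2).$$
Inserting everything,
$$\ell_j=-2(m-1)\kappa_j+\delta\Delta\sigma_{jk}\kappa_k-\delta\,d(B_k\sigma_{jk})-2(m-1)\delta\sigma_{ji}\kappa_i+2(m-1)(\kappa_j+\delta\sigma_{ji}\kappa_i)-\delta\Delta\sigma_{ji}\kappa_i+O(\delta^2)$$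
$$=-\delta\,d(B_k\sigma_{jk})+O(\delta^2).$$
Here the hypothesis enters: $B_k\sigma_{jk}=0$, so $\ell_j=O(\delta^2)$. By Lemma 5(a), for small $\delta$, $q(\xi)\ge\frac38U^{ij}h(\xi_i,\xi_j)\ge\frac14\sum_j|\xi_j|^2$. Since $\langle\ell_j,\xi_j\rangle+\frac14|\xi_j|^2\ge-|\ell_j|^2$ for each $j$, we get $\min Q\ge Q(\kappa)-\sum_j|\ell_j|^2\ge Q(\kappa)-C\delta^4$.

**Step 2: an exact identity for $\int(\frac12\langle\Phi_i,F^i\rangle+Q(\kappa))$.** We show that this integral equals $\int\mathcal E$, where
$$\mathcal E=\tfrac12G_{ij}(B_lU^{ik})(B_kU^{jl})-\tfrac14U^{kl}\operatorname{tr}(U\,B_kG\,U\,B_lG).\tag{8}$$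
Since $d(U^{ij}\kappa_j)=-F^i$, we have $\int U^{ij}(d^*\Phi_i)(\kappa_j)=-\int\langle\Phi_i,F^i\rangle$. As $\langle\Phi_i,F^i\rangle=G_{ij}\langle F^i,F^j\rangle$,
$$\int\Big(\tfrac12\langle\Phi_i,F^i\rangle+Q(\kappa)\Big)=\int\Big(-\tfrac12G_{ij}\langle F^i,F^j\rangle+U^{ij}S(\kappa_i,\kappa_j)-W^{ij}c_{ij}\Big).\tag{9}$$
We rewrite each term of the integrand on the right.

*The $F$-term.* By (7) and $GU=I$,
$$G_{ij}\langle F^i,F^j\rangle=U^{kl}\langle d\kappa_k,d\kappa_l\rangle+2\langle d\kappa_k,dU^{kl}\wedge\kappa_l\rangle+G_{ij}\langle dU^{ik}\wedge\kappa_k,dU^{jl}\wedge\kappa_l\rangle .$$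
For the middle term, $\langle d\kappa_k,du\wedge\kappa_l\rangle=d\kappa_k(\nabla u,\kappa_l)=2\langle\nabla_{\nabla u}\kappa_k,\kappa_l\rangle=-2\langle\nabla u,\nabla_{\kappa_l}\kappa_k\rangle$. Similarly $\nabla c_{kl}=-(\nabla_{\kappa_l}\kappa_k+\nabla_{\kappa_k}\kappa_l)$. By symmetry of $U^{kl}$ the middle term is $-4\langle\nabla U^{kl},\nabla_{\kappa_l}\kappa_k\rangle=2\langle\nabla U^{kl},\nabla c_{kl}\rangle$. The last term is, by the inner product on wedges, $c_{kl}(\partial_eU\,G\,\partial_eU)^{kl}-G_{ij}(B_lU^{ik})(B_kU^{jl})$.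

*The $S$-term.* By (2), $U^{kl}S(\kappa_k,\kappa_l)=(m-1)U^{kl}c_{kl}-\frac14U^{kl}\operatorname{tr}(U\,B_kG\,U\,B_lG)$.

*Bochner for Killing fields.* Since $d\kappa(e,f)=2\langle\nabla_e\kappa,f\rangle$ and the form norm counts each pair once, $\langle d\kappa_k,d\kappa_l\rangle=2\langle\nabla\kappa_k,\nabla\kappa_l\rangle$. From $\nabla^*\nabla\kappa_k=(m-1)\kappa_k$ we get $\frac12\Delta c_{kl}=\langle\nabla\kappa_k,\nabla\kappa_l\rangle-(m-1)c_{kl}$. Hence
$$-\tfrac12U^{kl}\langle d\kappa_k,d\kappa_l\rangle+(m-1)U^{kl}c_{kl}=-\tfrac12U^{kl}\Delta c_{kl}.$$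

*The $W$-term.* From $GU=UG=I$: $(\nabla G)U=-G\nabla U$ and $U\nabla G=-(\nabla U)G$. So
$$W=-\tfrac12U\operatorname{div}((\nabla G)U)=\tfrac12U\operatorname{div}(G\nabla U)=\tfrac12\Delta U+\tfrac12U\,\partial_eG\,\partial_eU=\tfrac12\Delta U-\tfrac12\partial_eU\,G\,\partial_eU .$$

*Collecting.* The terms $c_{kl}(\partial_eU\,G\,\partial_eU)^{kl}$ appear with $-\frac12$ from the $F$-term and $+\frac12$ from $-W^{kl}c_{kl}$, and cancel. The integrand on the right of (9) is
$$-\tfrac12\big(U^{kl}\Delta c_{kl}+2\langle\nabla U^{kl},\nabla c_{kl}\rangle+c_{kl}\Delta U^{kl}\big)+\mathcal E=-\tfrac12\Delta(U^{kl}c_{kl})+\mathcal E,$$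
and the Laplacian integrates to zero.

**Step 3: leading order.** With $U=I+\delta\sigma+O(\delta^2)$ and $G=I-\delta\sigma+O(\delta^2)$, every term of (8) contains two derivatives of $U$ or $G$, so $\mathcal E=\delta^2e_\sigma+O(\delta^3)$. By Steps 1 and 2, $\int\Psi_\delta\ge\int\mathcal E-C\delta^4\ge\delta^2\int e_\sigma-C\delta^3$. $\square$

## Two non-commuting rotations

It remains to find $\kappa_1,\kappa_2,\sigma$ with
$$B_k\sigma_{ik}=0\ (i=1,2)\qquad\text{and}\qquad\int_{S^m}e_\sigma>0 .$$

*Commuting fields fail here.* Killing fields are divergence free, so $\int(B_lu)v=-\int u\,B_lv$. Using $B_l\sigma_{il}=0$,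
$$\int(B_l\sigma_{ik})(B_k\sigma_{il})=-\int\sigma_{ik}B_lB_k\sigma_{il}=-\int\sigma_{ik}\,[B_l,B_k]\,\sigma_{il}.\tag{10}$$
If $[\kappa_1,\kappa_2]=0$ this vanishes, and $\int e_\sigma=-\frac14\sum_k\int\operatorname{tr}((B_k\sigma)^2)\le0$. So we take rotations that do not commute. Since $m\ge2$, there are coordinates $x,y,z$, the restrictions to $S^m\subset\mathbb R^{m+1}$ of the first three coordinates. Take
$$\kappa_1=-z\partial_y+y\partial_z,\qquad\kappa_2=z\partial_x-x\partial_z,$$
$$B_1x=0,\quad B_1y=-z,\quad B_1z=y,\qquad B_2x=z,\quad B_2y=0,\quad B_2z=-x.$$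

*Finding $\sigma$.* Write $\sigma=\begin{pmatrix}u&v\\v&-u\end{pmatrix}$. The condition $B_k\sigma_{ik}=0$ reads $B_1u+B_2v=0$ and $B_1v-B_2u=0$. Trying $u=x$, the first equation becomes $B_2v=0$ and the second $B_1v=z$. Both hold for $v=-y$. So let
$$\sigma=\begin{pmatrix}x&-y\\-y&-x\end{pmatrix},\qquad B_1\sigma=z\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad B_2\sigma=z\begin{pmatrix}1&0\\0&-1\end{pmatrix}.$$
Here $\sigma^2=(x^2+y^2)I$, so $\varrho=\sqrt{1+\delta^2(x^2+y^2)}$.

*Computing $e_\sigma$.* In $(B_l\sigma_{ik})(B_k\sigma_{il})$: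

* $k=l=1$: $\sum_i(B_1\sigma_{i1})^2=z^2$;
* $k=l=2$: $\sum_i(B_2\sigma_{i2})^2=z^2$;
* $k\ne l$, both orders: $2\sum_i(B_2\sigma_{i1})(B_1\sigma_{i2})=2(z\cdot z+0\cdot 0)=2z^2$.

The total is $4z^2$. Also $\operatorname{tr}((B_1\sigma)^2)=\operatorname{tr}((B_2\sigma)^2)=2z^2$. Therefore
$$e_\sigma=\tfrac12\cdot4z^2-\tfrac14\cdot4z^2=z^2 .$$

*A check with (10).* The commutator $[B_1,B_2]$ sends $x\mapsto y$ and $y\mapsto-x$. The columns of $\sigma$ are $(x,-y)$ and $(-y,-x)$, with images $(y,x)$ and $(x,-y)$. So the right side of (10) has integrand $-\sigma_{i2}[B_1,B_2]\sigma_{i1}+\sigma_{i1}[B_1,B_2]\sigma_{i2}=2(x^2+y^2)$. Its integral is $4\int z^2$ by symmetry of the sphere, in agreement with the direct count.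

**End of the proof of Theorem 2.** By Proposition 7, $\int_{S^m}\Psi_\delta\ge\delta^2\int_{S^m}z^2-C\delta^3$ for small $\delta>0$. Fix $\delta>0$ so small that Lemma 5 applies and the right side is positive. Corollary 6 then gives $\varphi$, depending on $\delta$, and after that $\varepsilon>0$, depending on $\delta$ and $\varphi$, such that the translation-invariant metric $g_\varepsilon$ on $\mathbb R^2\times S^m$ satisfies $\lambda_1+\lambda_2\ge c_0>0$ everywhere. $\square$

Theorem 1 follows by the large circle argument above. With $m=2$ it shows that for no $\alpha>0$ does a constant $c(\alpha)$ exist, so Conjecture 2 is false.
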